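# Fréchet countable powers do not force $\alpha_3$

All spaces are regular and $T_1$. A natural number $k$ is the set $\{0,\dots,k-1\}$, and $\omega$ is the set of natural numbers. "Almost all" means "all but finitely many". For sets, $A\subseteq^* B$ means that $A\setminus B$ is finite; for $f,g\in\omega^\omega$, $f\le^* g$ means that $f(n)\le g(n)$ for almost all $n$. The product $X^\omega$ carries the Tychonoff topology.

## 1. Fréchet spaces and the $\alpha$-properties

**Definition (Fréchet).** A space $X$ is *Fréchet* (or *Fréchet–Urysohn*) if whenever $x\in\overline A$, there are points $a_n\in A$ with $a_n\to x$.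

Constant sequences are allowed, so only $x\in\overline A\setminus A$ matters. Subspaces of Fréchet spaces are Fréchet. Every first countable space is Fréchet: if $U_0\supseteq U_1\supseteq\cdots$ is a base at $x\in\overline A$, pick $a_n\in A\cap U_n$.

A second example accompanies us for a while. Let $D=\omega\times\omega$ and $C_n=\{n\}\times\omega$, the $n$-th column. The *fan* is $D\cup\{\infty\}$, where points of $D$ are isolated and $U\ni\infty$ is a neighborhood of $\infty$ if it contains almost all points of every column. These neighborhoods are clopen, so the fan is regular, and it is $T_1$. It is Fréchet: if $A\subseteq D$ and $\infty\in\overline A$, then some $A\cap C_n$ is infinite (otherwise the complement of $A$ is a neighborhood of $\infty$), and an injective enumeration of $A\cap C_n$ converges to $\infty$.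

**Definition (sequences as sets).** A *sequence converging to $x$* is here a countably infinite set $S\subseteq X\setminus\{x\}$ such that every neighborhood of $x$ contains almost all points of $S$. We write $S\to x$.

In the fan, each $C_n$ is a sequence converging to $\infty$.

**Definition ($\alpha_2$, $\alpha_3$, $\alpha_4$).** A space $X$ has one of these properties at $x$ if for all sequences $S_n\to x$ $(n\in\omega)$ there is a sequence $S\to x$ such that

- ($\alpha_2$) $S\cap S_n$ is infinite for all $n$;
- ($\alpha_3$) $S\cap S_n$ is infinite for infinitely many $n$;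
- ($\alpha_4$) $S\cap S_n\neq\emptyset$ for infinitely many $n$.

The space has the property if it has it at every point.

Clearly $\alpha_2\Rightarrow\alpha_3\Rightarrow\alpha_4$. A first countable space is $\alpha_2$: with a decreasing base $(U_n)$ at $x$, put $S=\bigcup_n(S_n\cap U_n)$. Each $S_n\cap U_n$ is infinite, and $U_k$ contains $S_n\cap U_n$ for $n\ge k$ and almost all points of $S_n$ for the finitely many $n<k$, so $S\to x$. The fan is not even $\alpha_4$: if $S\subseteq D$ meets infinitely many columns, choose one point of $S$ in each column that it meets. The set $P\subseteq S$ of chosen points is infinite and meets each column in at most one point, so its complement is a neighborhood of $\infty$ that misses infinitely many points of $S$.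

**Definition (Fréchet for finite sets).** $Y$ is *Fréchet for finite sets* at $x$ if whenever $\mathcal P$ is a family of nonempty finite sets such that each neighborhood of $x$ contains a member of $\mathcal P$, there is a sequence $(p_i)$ in $\mathcal P$ such that every neighborhood of $x$ contains almost all $p_i$.

First countable spaces have this property: pick $p_i\in\mathcal P$ with $p_i\subseteq U_i$.

## 2. Ultrafilters, bisequential spaces, and the number $\mathfrak b$

Every family of subsets of a set $A$ in which finite intersections are nonempty extends to an ultrafilter on $A$. If $v$ is an ultrafilter on $A$ and $\pi:A\to X$, the *image* of $v$ is the ultrafilter $\{Z\subseteq X:\pi^{-1}[Z]\in v\}$ on $X$. An ultrafilter on $X$ *converges* to $x$ if it contains every neighborhood of $x$. An ultrafilter that contains a finite set contains one of its singletons. For example, if $S\to x$, every nonprincipal ultrafilter containing $S$ converges to $x$: it contains no finite set, and $S\setminus U$ is finite for every neighborhood $U$ of $x$.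

**Definition (bisequential).** $B$ is *bisequential* if for every ultrafilter $\mathcal U$ on $B$ converging to a point $b$ there are $G_0\supseteq G_1\supseteq\cdots$ in $\mathcal U$ such that each neighborhood of $b$ contains some $G_k$.

First countable spaces are bisequential: take for $(G_k)$ a decreasing base at $b$.

**Definition (the number $\mathfrak b$).** $\mathfrak b$ is the least size of a $\le^*$-unbounded subset of $\omega^\omega$.

For instance, a countable family $\{g_k:k\in\omega\}$ is bounded by $n\mapsto\max_{k\le n}g_k(n)$. So $\mathfrak b$ is uncountable. It is also a regular cardinal: if an unbounded family of size $\mathfrak b$ were a union of fewer than $\mathfrak b$ subfamilies, each of size $<\mathfrak b$, we could bound each subfamily, then bound the bounds, and so bound the whole family. Consequently $\operatorname{cf}\mathfrak b>\omega$, countable sets of ordinals below $\mathfrak b$ have their supremum below $\mathfrak b$, and a countable union of sets of size $<\mathfrak b$ has size $<\mathfrak b$. We put $\mathfrak c=2^\omega$ and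
$$E=\{\delta<\mathfrak b:\operatorname{cf}\delta=\omega\}.$$
For example $\omega\in E$, while $0$, successor ordinals, and ordinals of uncountable cofinality are not in $E$.

## 3. Does a Fréchet $X^\omega$ make $X$ an $\alpha_3$ space?

The following problem comes from "Products of Fréchet Spaces": if $X^\omega$ is Fréchet, must $X$ be $\alpha_3$? The answer is no, in ZFC.

**Theorem 1 (ZFC).** There is a countable regular $T_1$ space $X$, with a single non-isolated point $\infty$, such that $X^\omega$ is Fréchet but $X$ is not $\alpha_3$.

**Theorem 2.**

1. If $X^2$ is Fréchet, then $X$ is $\alpha_4$. So "$X^\omega$ Fréchet" implies $\alpha_4$ and, by Theorem 1, does not imply $\alpha_3$.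
2. The space $X$ of Theorem 1 has $X^\omega\times B$ Fréchet for every bisequential $B$. Every bisequential space is $\alpha_3$, so $X$ is not bisequential.
3. The exponent $\omega$ is optimal: if $|Y|\ge2$, then $Y^{\omega_1}$ is not Fréchet.
4. If $Y$ is Fréchet for finite sets at $x$, then $Y$ is $\alpha_2$ at $x$. So "$X^\omega$ Fréchet" in Theorem 1 cannot be strengthened to this property.

## 4. First countable spaces, the fan, and Fréchet squares

If $X$ is first countable, then so is $X^\omega$, hence $X^\omega$ is Fréchet, and $X$ is $\alpha_3$ by Section 1. There is no counterexample here.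

The fan is Fréchet and fails $\alpha_3$, but it fails $\alpha_4$ too, and part 1 of Theorem 2 shows that then even its square is not Fréchet. Here is the proof of that part.

**Proof of Theorem 2, part 1.** Let $S_n\to x$ for $n\in\omega$, and let $\{t_n:n\in\omega\}$ be a one-to-one enumeration of $S_0$. The first coordinate will record which $S_n$ we are in. Put $A=\{(t_n,s):n\in\omega,\ s\in S_n\}$. If $U$ is a neighborhood of $x$, then $t_n\in U$ for some $n$ and $S_n\cap U\ne\emptyset$; so $(x,x)\in\overline A$. Take $(t_{n_i},s_i)\to(x,x)$ with $s_i\in S_{n_i}$. For each $n$, the set $X\setminus\{t_n\}$ is a neighborhood of $x$, so the value $n$ occurs as $n_i$ only finitely often. Likewise $s_i\ne x$, so each point occurs as $s_i$ only finitely often. Hence $S=\{s_i:i\in\omega\}$ is infinite, $S\to x$, and $S$ meets $S_{n_i}$ for all $i$, that is, infinitely many $S_n$.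

If $X^\omega$ is Fréchet and $x_0\in X$, then $(a,b)\mapsto(a,b,x_0,x_0,\dots)$ embeds $X^2$ in $X^\omega$, so $X^2$ is Fréchet and $X$ is $\alpha_4$. $\square$

So a counterexample must sit exactly between $\alpha_4$ and $\alpha_3$. We look for one on the set $D\cup\{\infty\}$, with every $C_n$ converging to $\infty$.

## 5. Thin sets, fat sets, and what goes wrong with a maximal family

Call $T\subseteq D$ *thin* if every $T\cap C_n$ is finite, and *fat* if $T\cap C_n$ is infinite for infinitely many $n$. The graph of a function $\omega\to\omega$ is thin, $D$ is fat, and a single column is neither.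

Let $\mathcal A$ be a family of infinite thin sets. Topologize $D\cup\{\infty\}$ by isolating the points of $D$ and taking as basic neighborhoods of $\infty$ the complements of sets $N\subseteq D$ that are covered by finitely many members of $\mathcal A$ and a finite set. The columns converge to $\infty$, since a thin set meets each column in a finite set. The $\alpha_3$ property fails for $(C_n)$ as soon as every fat set has an infinite intersection with some $M\in\mathcal A$, because then no fat set converges to $\infty$.

The first thing to try is to take $\mathcal A$ large: a maximal family of pairwise almost disjoint infinite thin sets (Zorn's lemma). A fat set contains an infinite thin set (one point from each column it meets), which by maximality has an infinite intersection with some $M\in\mathcal A$. So $\alpha_3$ fails, as wanted.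

But the space is not Fréchet. First, $\mathcal A$ is infinite: a finite union of thin sets is thin, and there is an infinite thin set disjoint from it, with one point in each column. Take distinct $M_0,M_1,\dots\in\mathcal A$ and put
$$A=\bigcup_n\,(M_n\setminus(C_0\cup\dots\cup C_{n-1})).$$
Then $A\cap C_i\subseteq\bigcup_{n\le i}(M_n\cap C_i)$ is finite, so $A$ is thin, and $M_n\subseteq^*A$ for all $n$. If $A$ were covered by finitely many members of $\mathcal A$ and a finite set, any $M_n$ not among these members would be almost covered by sets almost disjoint from it, which is impossible. So $\infty\in\overline A$. Yet every infinite subset of $A$ is thin, so it meets some member of $\mathcal A$ in an infinite set and does not converge to $\infty$. A sequence in $A$ converging to $\infty$ would be finite-to-one, with infinite range, so there is none.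

So the family must be sparse enough that a set in whose closure $\infty$ lies contains an infinite set almost disjoint from all members, and dense enough to hit every fat set. For the power we must moreover do this in countably many coordinates with one sequence.

The way out is to fix, before any $M$ is chosen, a tree of subsets of $D$ whose branches $y$ serve as "ends". Sets converging to different ends will be almost disjoint automatically, and each end $y$ gets at most one set $M_y$. The tree will be so rich that every fat set has $\mathfrak c$ ends, so it can be given an $M_y$ at an end of its own. It will be so rigid that every space obtained in this way, for whatever choice of the $M_y$, has a Fréchet countable power.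

## 6. A tree of regions in $\omega\times\omega$

**Lemma 3.** There are strictly increasing $f_\alpha\in\omega^\omega$ $(\alpha<\mathfrak b)$ with $f_\alpha\le^*f_\beta$ for $\alpha<\beta$, such that for every infinite $N\subseteq\omega$ and $g:N\to\omega$ there is $\alpha<\mathfrak b$ with $g(n)\le f_\alpha(n)$ for infinitely many $n\in N$.

**Proof.** Take an unbounded family $\{h_\alpha:\alpha<\mathfrak b\}$. At step $\alpha$, fewer than $\mathfrak b$ functions $f_\beta$ $(\beta<\alpha)$ have been chosen; let $g$ be a $\le^*$-bound for them and put $f_\alpha(n)=n+\sum_{k\le n}(g(k)+h_\alpha(k))$. This is strictly increasing and at least $g$ and $h_\alpha$. So the $f_\alpha$ form a $\le^*$-increasing unbounded family.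

Suppose $N$ and $g$ violate the last statement. Put $\hat g(k)=g(\min(N\setminus k))$. Fix $\alpha$. For almost all $n\in N$ we have $f_\alpha(n)<g(n)$. So for almost all $k$, with $n=\min(N\setminus k)\ge k$, we get $f_\alpha(k)\le f_\alpha(n)<g(n)=\hat g(k)$. Thus $\hat g$ bounds all $f_\alpha$, a contradiction. $\square$

Fix such $f_\alpha$, an injection $d:D\to\omega$, and for each $\delta\in E$ a strictly increasing sequence $(\delta_i)_{i\in\omega}$ cofinal in $\delta$. Letters $r,s,t$ denote elements of $E^{<\omega}$, and $|s|$ is the length of $s$.

**Definition (regions and columns).** By recursion on $|s|$ define $R_s\subseteq D$ and $c_s:R_s\to\omega$: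

- $R_\emptyset=D$ and $c_\emptyset(n,k)=n$;
- $R_{s,\alpha}=\{p\in R_s:d(p)\le f_\alpha(c_s(p))\}$ for $\alpha<\mathfrak b$, and $R_{s,\mathfrak b}=R_s$;
- for $\delta\in E$: $R_{s^\frown\delta}=R_{s,\delta}$ and $c_{s^\frown\delta}(p)=\min\{i:p\in R_{s,\delta_i}\text{ or }i\ge c_s(p)\}$.

The sets $c_s^{-1}(i)$ are the *$s$-columns*. A set $T\subseteq R_s$ is *$s$-thin* if it meets each $s$-column in a finite set, and *$s$-fat* if it meets infinitely many $s$-columns in infinite sets.

For $s=\emptyset$ the columns are the $C_n$, and thin and fat have the meaning of Section 5. With $d(n,k)=2^n(2k+1)$, the region $R_{\emptyset,\alpha}$ is $\{(n,k):2^n(2k+1)\le f_\alpha(n)\}$, a finite initial segment of each column: the points under a graph. Now let $\delta=\omega$, $\delta_i=i$, $t=\langle\omega\rangle$, and let $i\ge1$. Up to a finite set, the $i$-th $t$-column is $R_{\emptyset,i}\setminus R_{\emptyset,i-1}$. To check this we use Lemma 4 below, which says that $R_{\emptyset,\omega}$ is $\emptyset$-thin and that the regions $R_{\emptyset,\alpha}$ increase modulo finite sets. Among the points of $R_{\emptyset,\omega}$, those in $C_0\cup\dots\cup C_i$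 are finitely many. For a point $p$ outside these columns, $c_t(p)=i$ holds exactly when $p\in R_{\emptyset,i}$ and $p\notin R_{\emptyset,j}$ for all $j<i$. So the countably many layers that fill up $R_{\emptyset,\omega}$ become the columns of a new copy of the picture we started with.

**Lemma 4.** Let $s\in E^{<\omega}$.

- (a) For $\alpha<\mathfrak b$, $R_{s,\alpha}$ is $s$-thin.
- (b) For $\alpha<\beta\le\mathfrak b$, $R_{s,\alpha}\subseteq^*R_{s,\beta}$.
- (c) If $T\subseteq R_s$ is infinite and $s$-thin, then $T\cap R_{s,\alpha}$ is infinite for some $\alpha<\mathfrak b$.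

**Proof.** (a) In the $i$-th $s$-column the points of $R_{s,\alpha}$ satisfy $d(p)\le f_\alpha(i)$, and $d$ is injective.

(b) For $\beta=\mathfrak b$ this is trivial. For $\beta<\mathfrak b$, the difference $R_{s,\alpha}\setminus R_{s,\beta}$ lies in the finitely many $s$-columns $i$ with $f_\alpha(i)>f_\beta(i)$, and $R_{s,\alpha}$ is $s$-thin by (a).

(c) The set $N=c_s[T]$ is infinite. For $n\in N$ pick $p_n\in T$ with $c_s(p_n)=n$ and apply Lemma 3 to $n\mapsto d(p_n)$: for some $\alpha$ we have $d(p_n)\le f_\alpha(n)$, that is, $p_n\in R_{s,\alpha}$, for infinitely many $n\in N$. $\square$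

**Lemma 5.** Let $\delta\in E$ and $t=s^\frown\delta$.

- (a) $c_t^{-1}(i)\subseteq^*R_{s,\delta_i}$ for every $i$.
- (b) For $\beta<\delta$, the set $R_{s,\beta}\cap R_{s,\delta}$ is, modulo a finite set, contained in finitely many $t$-columns.
- (c) $T\subseteq R_t$ is $t$-thin if and only if $T\cap R_{s,\beta}$ is finite for all $\beta<\delta$.

**Proof.** (a) If $c_t(p)=i$ and $p\notin R_{s,\delta_i}$, then $c_s(p)\le i$ by the definition of $c_t$. The $s$-thin set $R_{s,\delta}$ contains only finitely many such $p$.

(b) Choose $l$ with $\beta\le\delta_l$. Then $R_{s,\beta}\subseteq^*R_{s,\delta_l}$ by Lemma 4(b), and $c_t\le l$ on $R_{s,\delta_l}\cap R_{s,\delta}$.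

(c) If $T$ is $t$-thin and $\beta<\delta$, then by (b) $T\cap R_{s,\beta}$ is, modulo a finite set, contained in finitely many $t$-columns, each of which meets $T$ in a finite set. Conversely, by (a), $T\cap c_t^{-1}(i)\subseteq^*T\cap R_{s,\delta_i}$, which is finite. $\square$

## 7. Sets converging to ends

**Definition (convergence to an end).** For $y\in E^\omega$ and $T\subseteq D$ write $T\to y$ if $T\setminus R_{y|k}$ is finite for all $k$.

The regions $R_{y|k}$ decrease with $k$. Hence if $p_k\in R_{y|k}$ for all $k\ge k_0$, then
$$\{p_k:k\ge k_0\}\to y,\tag{1}$$
because the points outside $R_{y|l}$ are among the $p_k$ with $k<l$. The empty set also converges to every $y$. Moreover,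
$$\text{if }T\to y,\text{ then }T\cap R_{y|k}\text{ is }(y|k)\text{-thin for all }k,\tag{2}$$
since $T\subseteq^*R_{y|(k+1)}=R_{y|k,\,y(k)}$, which is $(y|k)$-thin.

**Lemma 6.** Let $M\to y\in E^\omega$.

- (a) If $s^\frown\delta\subseteq y$ and $\beta<\delta$, then $M\cap R_{s,\beta}$ is finite.
- (b) $M\cap C_n$ is finite for all $n$.
- (c) If $s\not\subseteq y$ and $T\subseteq R_s$ is $s$-thin, then $T\cap M$ is finite.
- (d) If $T\to y'\ne y$, then $T\cap M$ is finite.
- (e) If $\lambda<\mathfrak b$, $\lambda\notin E$, $Q\subseteq R_{s,\lambda}$, and $Q\cap R_{s,\beta}$ is finite for all $\beta<\lambda$, then $Q\cap M$ is finite.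

**Proof.** (a) We have $M\subseteq^*R_{s^\frown\delta}$, and $M\cap R_{s^\frown\delta}$ is $(s^\frown\delta)$-thin by (2). Apply Lemma 5(c).

(b) $M=M\cap R_\emptyset$ is $\emptyset$-thin by (2).

(c) Let $k<|s|$ be least with $y(k)\ne s(k)$. Put $r=s|k=y|k$, $\delta=s(k)$, $\varepsilon=y(k)$.

Suppose $\varepsilon<\delta$. Then $T$ is $(r^\frown\delta)$-thin: by hypothesis if $s=r^\frown\delta$, and otherwise because $T\subseteq R_s\subseteq R_{s|(k+2)}=R_{r^\frown\delta,\,s(k+1)}$, which is $(r^\frown\delta)$-thin. So $T\cap R_{r,\varepsilon}$ is finite by Lemma 5(c), while $M\subseteq^*R_{y|(k+1)}=R_{r,\varepsilon}$.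

Suppose $\varepsilon>\delta$. Then $M\cap R_{r,\delta}$ is finite by (a), applied to $r^\frown\varepsilon\subseteq y$, and $T\subseteq R_s\subseteq R_{r^\frown\delta}=R_{r,\delta}$.

(d) Choose $k$ with $y'|k\ne y|k$. By (2), $T\cap R_{y'|k}$ is $(y'|k)$-thin, so it meets $M$ in a finite set by (c). The rest of $T$ is finite.

(e) As a subset of $R_{s,\lambda}$, $Q$ is $s$-thin. If $s\not\subseteq y$, use (c). If $s\subseteq y$, let $\varepsilon=y(|s|)\in E$; then $\varepsilon\ne\lambda$. If $\varepsilon<\lambda$, then $M\subseteq^*R_{s,\varepsilon}$ and $Q\cap R_{s,\varepsilon}$ is finite by hypothesis. If $\varepsilon>\lambda$, then $M\cap R_{s,\lambda}$ is finite by (a). $\square$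

## 8. The spaces $X(\mathcal M)$

Let $\mathcal M=(M_y)_{y\in E^\omega}$ with $M_y\subseteq D$ and $M_y\to y$; $M_y=\emptyset$ is allowed. Let $X(\mathcal M)=D\cup\{\infty\}$, with the points of $D$ isolated and with basic neighborhoods of $\infty$ the sets $X\setminus N$, where $N\subseteq D$ is covered by finitely many $M_y$ and a finite set. This space is $T_1$ and has a base of clopen sets, hence is regular. For example, if all $M_y$ are empty, it is the one-point compactification of the discrete set $D$. Put
$$\mathcal I=\{T\subseteq D:T\cap M_y\text{ is finite for all }y\in E^\omega\}.$$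
A sequence $(p_j)$ is *finite-to-one* if each point equals $p_j$ for only finitely many $j$.

**Lemma 7.**

- (a) A finite-to-one sequence in $D$ whose range is in $\mathcal I$ converges to $\infty$.
- (b) $C_n\in\mathcal I$ for all $n$.
- (c) If $\lambda<\mathfrak b$, $\lambda\notin E$, $Q\subseteq R_{s,\lambda}$, and $Q\cap R_{s,\beta}$ is finite for all $\beta<\lambda$, then $Q\in\mathcal I$.
- (d) If $T\to y$ and $T\cap M_y$ is finite, then $T\in\mathcal I$.

**Proof.** (a) If $X\setminus N$ is a basic neighborhood of $\infty$, then the range meets $N$ in a finite set, so almost all terms are outside $N$. Parts (b), (c), (d) are Lemma 6(b), (e), (d), applied to the sets $M_{y'}$, $y'\in E^\omega$. $\square$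

## 9. Sequences from ultrafilters: the states of a coordinate

Fix $\mathcal M$ and $X=X(\mathcal M)$. To say that $X^\omega$ is Fréchet is to extract from a set $A\subseteq X^\omega$ one sequence that converges in all coordinates. We keep the coordinates synchronized by working with an ultrafilter on $A$. The sets $H_k$ below are used only for Theorem 2, part 2; for $X^\omega$ itself take $H_k=A$.

**Proposition 8 (for every $\mathcal M$).** Let $A$ be a set, $\pi_m:A\to X$ $(m\in\omega)$ maps, $v$ an ultrafilter on $A$ whose image $v_m$ under $\pi_m$ converges to $x_m\in X$ for each $m$, and $H_0\supseteq H_1\supseteq\cdots$ members of $v$. Then there are $a_k\in H_k$ with $\pi_m(a_k)\to x_m$ $(k\to\infty)$ for every $m$.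

The proof takes this section and the next two; $A,\pi_m,v,x_m,H_k$ stay fixed. For an ultrafilter $w$ on $A$, $w_m$ is its image under $\pi_m$.

**Definition (states).** Coordinate $m$ has, with respect to $w$, the state

- *trivial*, if $\{x_m\}\in w_m$;
- *leaf $Q$*, if $x_m=\infty$, $w_m$ contains no finite set, and $Q\in w_m\cap\mathcal I$;
- *end $y$*, if $x_m=\infty$, $w_m$ contains no finite set, $R_{y|k}\in w_m$ for all $k$, and $D\setminus M_y\in w_m$;
- *limit $(s,\lambda)$*, if $x_m=\infty$, $\lambda\le\mathfrak b$, $\operatorname{cf}\lambda>\omega$, $R_{s,\lambda}\in w_m$, $R_{s,\beta}\notin w_m$ for all $\beta<\lambda$, and no $s$-column is in $w_m$.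

In the limit state $w_m$ contains no finite set either: otherwise it would contain a singleton $\{p\}$, with $p\in R_s$ because $R_s\in w_m$, and hence the $s$-column of $p$. For example, if $\pi_m[A]\subseteq C_0$, $x_m=\infty$, and $w_m$ is nonprincipal, then $m$ is leaf $C_0$. A coordinate may have several states; whenever we say that every coordinate has a state, we fix one for each.

**Lemma 9.** With respect to $v$, every coordinate has a state.

**Proof.** The purpose is to follow $v_m$ down the tree until it is classified.

If $x_m\in D$, then $\{x_m\}$ is a neighborhood of $x_m$, so $m$ is trivial. If $\{\infty\}\in v_m$, then every neighborhood of $x_m$ contains $\infty$, so $x_m=\infty$ because $X$ is $T_1$, and $m$ is again trivial. Otherwise $x_m=\infty$ and $D\in v_m$. Since $v_m$ contains the complements of all finite subsets of $D$ and of all $M_y$, and does not contain $\{\infty\}$, it contains no finite set and no $M_y$.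

If some $C_n\in v_m$, then $m$ is leaf $C_n$ by Lemma 7(b). Otherwise $s=\emptyset$ satisfies
$$R_s\in v_m\text{ and no }s\text{-column is in }v_m.\tag{3}$$
Given $s$ with (3), let $\lambda\le\mathfrak b$ be least with $R_{s,\lambda}\in v_m$; it exists since $R_{s,\mathfrak b}=R_s$.

If $\operatorname{cf}\lambda>\omega$, in particular if $\lambda=\mathfrak b$, then $m$ is limit $(s,\lambda)$.

If $\lambda=\alpha+1$, then $m$ is leaf $Q$ with $Q=R_{s,\lambda}\setminus R_{s,\alpha}\in v_m$. Indeed $\lambda<\mathfrak b$, $\lambda\notin E$, and for $\beta\le\alpha$ we have $R_{s,\beta}\subseteq^*R_{s,\alpha}$, so $Q\cap R_{s,\beta}$ is finite; Lemma 7(c) applies. If $\lambda=0$, then $m$ is leaf $R_{s,0}$, again by Lemma 7(c), whose condition on $\beta<\lambda$ is now empty.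

If $\lambda\in E$, then $t=s^\frown\lambda$ satisfies (3): $R_t=R_{s,\lambda}\in v_m$, and by Lemma 5(a) each $t$-column is $\subseteq^*R_{s,\lambda_i}$ for some $i$, where $R_{s,\lambda_i}\notin v_m$ and no finite set is in $v_m$. Continue with $t$.

If this never stops, it produces $y\in E^\omega$ with $R_{y|k}\in v_m$ for all $k$. Since $M_y\notin v_m$ and $D\in v_m$, coordinate $m$ is end $y$. $\square$

Leaf and end coordinates cause no trouble: with $Q\in\mathcal I$, or with points of $R_{y|k}\setminus M_y$ at step $k$, convergence to $\infty$ follows from Lemma 7. The difficulty is the limit state. Say $m$ is limit $(s,\mathfrak b)$. We can pick an infinite $s$-thin set of values, and by Lemma 4(c) even one inside some $R_{s,\beta}$, $\beta<\mathfrak b$. But nothing prevents this set from lying inside one of the sets $M_y$, and $v_m$ does not tell us which $M_y$ to avoid.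

What helps is to replace the ultrafilter by a new one in which such a coordinate has moved one level down, from $s$ to $s^\frown\delta$, where $\delta$ is larger than the $\beta$'s we have met, and to repeat this forever. The deeper and deeper states trace out an end $y$. Points found on the way lie in $R_{s,\beta}$ with $\beta<\delta$ and $s^\frown\delta\subseteq y$, and by Lemma 6(a) such a region meets $M_y$ in a finite set. So we shall know which single $M_y$ to avoid, and that it can be avoided. The new ultrafilters need not have images converging to $x_m$; their states carry all we need.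

## 10. Moving all limit coordinates one level down

**Lemma 10.** Let $w$ be an ultrafilter on $A$ containing all $H_k$, for which every coordinate has a state; write $(s_m,\lambda_m)$ for the state of a limit coordinate $m$. There are an ultrafilter $w'$ on $A$ containing all $H_k$, and ordinals $\delta_m\in E$ with $\delta_m<\lambda_m$ for the limit coordinates $m$, such that:

- (a) coordinates that are trivial, leaf $Q$, or end $y$ for $w$ have the same state for $w'$;
- (b) each limit coordinate $m$ is, for $w'$, either a leaf or limit $(s_m{}^\frown\delta_m,\mathfrak b)$, and always the latter if $\lambda_m=\mathfrak b$;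
- (c) for every $k$ there is a sequence $(a_j)_{j\in\omega}$ in $H_k$ such that for each $m<k$: if $m$ is trivial for $w$, then $\pi_m(a_j)=x_m$ for all $j$; otherwise $(\pi_m(a_j))_j$ is a finite-to-one sequence in $D$, contained in $Q$ if $m$ is leaf $Q$ for $w$, in $R_{y|k}\setminus M_y$ if $m$ is end $y$ for $w$, and in $R_{s_m,\beta}$ for some $\beta<\delta_m$ if $m$ is limit for $w$ with $\lambda_m=\mathfrak b$.

**Proof.** Let $L$ be the set of limit coordinates for $w$.

**Step 1: a matrix of points.** This step builds, for each $i$, a sequence in $H_i$ that behaves well in coordinates $m<i$, and ordinals that record how far up the limit coordinates it reaches. By recursion on $i$ we choose ordinals $\beta^i_m<\lambda_m$ ($m\in L$), strictly increasing in $i$ with $\beta^0_m=0$, and sequences $(a^i_j)_{j\in\omega}$ in $H_i$, such that for every $m<i$: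

- (i) if $m$ is trivial, $\pi_m(a^i_j)=x_m$ for all $j$; otherwise $j\mapsto\pi_m(a^i_j)$ is a finite-to-one map into $D$;
- (ii) if $m$ is leaf $Q$, $\pi_m(a^i_j)\in Q$; if $m$ is end $y$, $\pi_m(a^i_j)\in R_{y|i}\setminus M_y$;
- (iii) if $m\in L$, then $\pi_m(a^i_j)\in R_{s_m,\lambda_m}\setminus R_{s_m,\beta^i_m}$ and $c_{s_m}(\pi_m(a^i_j))\ge i+j$ for all $j$, and one of the following holds:
  - (e1) $\pi_m(a^i_j)\in R_{s_m,\beta^{i+1}_m}$ for all $j$;
  - (e2) $\lambda_m<\mathfrak b$, and for every $\beta<\lambda_m$ the set $\{j:\pi_m(a^i_j)\in R_{s_m,\beta}\}$ is finite.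

Suppose we are at $i$, with all $\beta^i_m$ given. For given $j$ and finite $F\subseteq D$, consider the set of $a\in H_i$ such that for all $m<i$: $\pi_m(a)=x_m$ if $m$ is trivial; $\pi_m(a)\in D\setminus F$ otherwise; and $a$ satisfies the requirements of (ii) and the first part of (iii) in place of $a^i_j$. This set is in $w$, since it is an intersection of finitely many sets, each of which is in $w$. For $F$, use that $w_m$ contains no finite set when $m$ is nontrivial. For $m\in L$, use $R_{s_m,\lambda_m}\in w_m$ and $R_{s_m,\beta^i_m}\notin w_m$; and the points of $R_{s_m}$ with $c_{s_m}<i+j$ form a finite union of $s_m$-columns, none of which is in $w_m$. In particular the set is nonempty. So we can pick a sequence $(a_j)$ inductively, letting $F$ consist of the finitely many points of $D$ already used as values in nontrivial coordinates $m<i$. It satisfies everything except possibly the last clause of (iii).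

Now treat the finitely many $m\in L$ with $m<i$ one after another. All requirements persist under passing to a re-indexed subsequence; for $c_{s_m}(\pi_m(a_j))\ge i+j$ this is so because the $l$-th term of a subsequence has old index at least $l$. This same inequality shows that the range of the current sequence $(\pi_m(a_j))_j$ is $s_m$-thin, and the range is infinite because the sequence is finite-to-one. If $\lambda_m=\mathfrak b$, then by Lemma 4(c) some $\beta<\lambda_m$ has $\pi_m(a_j)\in R_{s_m,\beta}$ for infinitely many $j$. If $\lambda_m<\mathfrak b$, either such a $\beta<\lambda_m$ exists or (e2) holds. When $\beta$ exists, pass to the corresponding subsequence, take $\beta^{i+1}_m<\lambda_m$ larger than $\beta$ and $\beta^i_m$, and delete the finitely many $j$ with $\pi_m(a_j)\notin R_{s_m,\beta^{i+1}_m}$; there are only finitely many by Lemma 4(b), as the sequence is finite-to-one. Then (e1) holds. In all remaining cases, including $m\in L$ with $m\ge i$, put $\beta^{i+1}_m=\beta^i_m+1$, which is below the limit ordinal $\lambda_m$. This completes the recursion.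

Let $\delta_m=\sup_i\beta^i_m$ for $m\in L$. As the $\beta^i_m$ increase strictly and $\operatorname{cf}\lambda_m>\omega$, we have $\delta_m\in E$ and $\delta_m<\lambda_m$.

**Step 2: one infinite set of indices.** We arrange that for each $m\in L$ the same alternative holds at almost all rows that we use. List $L=\{m_0,m_1,\dots\}$. Choose infinite $\omega\supseteq W_0\supseteq W_1\supseteq\cdots$ such that either (e1) holds at $(i,m_q)$ for all $i\in W_q$, and we put $m_q\in L_1$, or (e2) holds at $(i,m_q)$ for all $i\in W_q$, and we put $m_q\in L_2$. Let $W\subseteq\omega$ be infinite with $W\subseteq^*W_q$ for all $q$. Then for $m\in L_1$, (e1) holds at $(i,m)$ for almost all $i\in W$, and for $m\in L_2$, (e2) does. If $\lambda_m=\mathfrak b$, then $m\in L_1$, since (e2) requires $\lambda_m<\mathfrak b$.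

**Step 3: a function that tidies up $L_2$.** In a coordinate $m\in L_2$, each single row has values meeting every $R_{s_m,\beta}$, $\beta<\lambda_m$, finitely often. We want this for all rows together, after cutting off an initial part of each row. For $m\in L_2$, $\beta<\lambda_m$ and $i\in W$, let $\varphi_{m,\beta}(i)$ be the least $j_0$ with $\pi_m(a^i_j)\notin R_{s_m,\beta}$ for all $j\ge j_0$ if $i>m$ and (e2) holds at $(i,m)$, and $0$ otherwise. Since $\lambda_m<\mathfrak b$, there are fewer than $\mathfrak b$ such functions for each $m$, hence fewer than $\mathfrak b$ in total. So there is $\varphi:W\to\omega$ with $\varphi_{m,\beta}\le^*\varphi$ for all of them.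

**Step 4: the ultrafilter $w'$ and a test for membership.** For $l\in\omega$ and $\psi:W\to\omega$ with $\psi\ge\varphi$ everywhere, let
$$G(l,\psi)=\{a^i_j:i\in W,\ i\ge l,\ j\ge\psi(i)\}.$$
These sets are nonempty, and $G(\max(l,l'),\max(\psi,\psi'))\subseteq G(l,\psi)\cap G(l',\psi')$. Let $w'$ be an ultrafilter on $A$ containing all of them. Since $a^i_j\in H_i$, we have $G(k,\varphi)\subseteq H_k$, so $H_k\in w'$ for all $k$. The test, for $Z\subseteq X$ and any $m$, is:
$$\begin{aligned}&\text{if }\{j:\pi_m(a^i_j)\in Z\}\text{ is finite for almost all }i\in W,\text{ then }Z\notin w'_m;\\&\text{if }\{j:\pi_m(a^i_j)\notin Z\}\text{ is finite for almost all }i\in W,\text{ then }Z\in w'_m.\end{aligned}\tag{4}$$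
For the first line choose $l$ such that the set is finite for all $i\in W$ with $i\ge l$, and $\psi\ge\varphi$ such that for these $i$ all its elements are below $\psi(i)$. Then $G(l,\psi)\cap\pi_m^{-1}[Z]=\emptyset$. The second line is the first applied to $X\setminus Z$.

**Step 5: trivial, leaf, and end coordinates keep their states.** This proves (a). By (4) and (i), $\{x_m\}\in w'_m$ for trivial $m$, and $w'_m$ contains no finite set for nontrivial $m$, limit coordinates included. By (ii), $Q\in w'_m$ if $m$ is leaf $Q$. If $m$ is end $y$, then $R_{y|k}\in w'_m$ for all $k$, because $R_{y|i}\subseteq R_{y|k}$ for $i\ge k$, and $D\setminus M_y\in w'_m$.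

**Step 6: coordinates in $L_2$ become leaves.** Let $m\in L_2$, $s=s_m$, $\lambda=\lambda_m<\mathfrak b$. Take $l>m$ such that (e2) holds at $(i,m)$ for all $i\in W$ with $i\ge l$, and put $Q'=\pi_m[G(l,\varphi)]$. Then $Q'\in w'_m$, and $Q'\subseteq R_{s,\lambda}$ by (iii). Let $\beta<\lambda$. For almost all $i\in W$ we have $\varphi(i)\ge\varphi_{m,\beta}(i)$, so among these $i\ge l$ no $j\ge\varphi(i)$ has $\pi_m(a^i_j)\in R_{s,\beta}$. For each of the finitely many remaining $i\ge l$, only finitely many $j$ do, by (e2). So $Q'\cap R_{s,\beta}$ is finite. Since $\operatorname{cf}\lambda>\omega$, $\lambda\notin E$, so $Q'\in\mathcal I$ by Lemma 7(c). Thus $m$ is leaf $Q'$ for $w'$.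

**Step 7: coordinates in $L_1$ move one level down.** Let $m\in L_1$, $s=s_m$, $\delta=\delta_m$, $t=s^\frown\delta$, $\beta^i=\beta^i_m$. We show that $m$ is limit $(t,\mathfrak b)$ for $w'$. For almost all $i\in W$, $(\pi_m(a^i_j))_j$ is a finite-to-one sequence in $R_{s,\beta^{i+1}}\setminus R_{s,\beta^i}$. Three things follow from (4).

First, $R_{s,\beta^{i+1}}\subseteq^*R_{s,\delta}=R_t$, so $R_t\in w'_m$.

Second, let $n\in\omega$. By Lemma 5(a) and Lemma 4(b), $c_t^{-1}(n)\subseteq^*R_{s,\delta_n}\subseteq^*R_{s,\beta^i}$ for all large $i$, where $(\delta_n)_n$ is the fixed cofinal sequence of $\delta=\sup_i\beta^i$. The row values avoid $R_{s,\beta^i}$, so for almost all $i\in W$ only finitely many $j$ have $\pi_m(a^i_j)\in c_t^{-1}(n)$. Hence $c_t^{-1}(n)\notin w'_m$.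

Third, let $\alpha<\mathfrak b$. The set $R_{t,\alpha}$ is $t$-thin, so $R_{t,\alpha}\cap R_{s,\beta^{i+1}}$ is finite by Lemma 5(c), as $\beta^{i+1}<\delta$. Since the $i$-th row is finite-to-one in $R_{s,\beta^{i+1}}$, we get $R_{t,\alpha}\notin w'_m$.

So $m$ is limit $(t,\mathfrak b)$ for $w'$. Steps 6 and 7 prove (b), because $\lambda_m=\mathfrak b$ implies $m\in L_1$.

**Step 8: the sequence in (c).** Given $k$, take $i\in W$ with $i\ge k$ such that (e1) holds at $(i,m)$ for all $m\in L_1$ with $m<k$, and put $a_j=a^i_j\in H_i\subseteq H_k$. Properties (i) and (ii) give the statements for trivial, leaf, and end coordinates (with $R_{y|i}\subseteq R_{y|k}$) and finite-to-oneness. If $m<k$ is limit with $\lambda_m=\mathfrak b$, then $m\in L_1$, and (e1) gives $\pi_m(a_j)\in R_{s_m,\beta}$ with $\beta=\beta^{i+1}_m<\delta_m$. $\square$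

## 11. Iterating and selecting: proof of Proposition 8

**Step 1: the iteration and the ends it defines.** Put $v^0=v$, with states given by Lemma 9, and let $v^{k+1}=(v^k)'$ be given by Lemma 10, with the states described there. A coordinate that is limit at a stage $k\ge1$ was limit at stage $k-1$, so its second component at stage $k$ is $\mathfrak b$ by Lemma 10(b), and it stays limit forever. So each coordinate is trivial always, or an end $y$ always, or a leaf with a fixed $Q$ from some stage on, or limit at all stages. For a coordinate $m$ of the last kind let $(s^k_m,\cdot)$ be its state at stage $k$ and $\delta^k_m$ the ordinal from Lemma 10. Then $s^{k+1}_m=s^k_m{}^\frown\delta^k_m$, and we put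
$$y_m=\bigcup_k s^k_m\in E^\omega,\qquad\text{so that }s^k_m=y_m|(|s^0_m|+k).$$

**Step 2: choosing $a_k$.** All $v^k$, and hence all $y_m$, are now fixed; only now do we choose the points. Let $F_k$ be the set of the first $k$ elements in an enumeration of $D$. Let $a_0\in H_0$ be arbitrary. For $k\ge1$ take the sequence $(a_j)_j$ in $H_k$ given by Lemma 10(c) for $w=v^k$ and this $k$. If $m<k$ is limit at stage $k$, its second component is $\mathfrak b$, so all $\pi_m(a_j)$ lie in $R_{s^k_m,\beta}$ for some $\beta<\delta^k_m$. Since $s^k_m{}^\frown\delta^k_m\subseteq y_m$, Lemma 6(a) says that $M_{y_m}\cap R_{s^k_m,\beta}$ is finite. As the sequences $(\pi_m(a_j))_j$ are finite-to-one for nontrivial $m<k$, for all large $j$ we have $\pi_m(a_j)\notin F_k$ for all nontrivial $m<k$, and $\pi_m(a_j)\notin M_{y_m}$ for all $m<k$ that are limit at stage $k$. Let the term $a_k$ of the desired sequence be the element of $(a_j)_j$ for one such $j$.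

**Step 3: convergence in each coordinate.** If $m$ is trivial, then $\pi_m(a_k)=x_m$ for $k>m$. In the other three cases $x_m=\infty$, and $\pi_m(a_k)\in D\setminus F_k$ for $k>m$, so the sequence $(\pi_m(a_k))_{k>m}$ is finite-to-one in $D$. By Lemma 7(a) it is enough that the range is in $\mathcal I$ from some point on.

If $m$ is leaf $Q$ from some stage on, then $\pi_m(a_k)\in Q\in\mathcal I$ for all large $k$.

If $m$ is end $y$, then $\pi_m(a_k)\in R_{y|k}\setminus M_y$ for $k>m$. By (1) the range $T$ of $(\pi_m(a_k))_{k>m}$ satisfies $T\to y$, and $T\cap M_y=\emptyset$; so $T\in\mathcal I$ by Lemma 7(d).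

If $m$ is always limit, then $\pi_m(a_k)\in R_{s^k_m}\setminus M_{y_m}\subseteq R_{y_m|k}\setminus M_{y_m}$ for $k>m$, and again by (1) and Lemma 7(d) the range converges to $y_m$, misses $M_{y_m}$, and is in $\mathcal I$. This proves Proposition 8. $\square$

**Corollary 11.** For every $\mathcal M$, $X(\mathcal M)^\omega$ is Fréchet.

**Proof.** Let $x\in\overline A$, $A\subseteq X^\omega$. The sets $\{a\in A:a(m)\in U_m\text{ for all }m<n\}$, with $n\in\omega$ and $U_m$ a neighborhood of $x(m)$, are nonempty and form a filter base. Let $v$ be an ultrafilter on $A$ extending it. Put $\pi_m(a)=a(m)$, $x_m=x(m)$, $H_k=A$, and apply Proposition 8. The resulting $a_k\in A$ converge to $x$ in every coordinate, hence in $X^\omega$. $\square$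

## 12. Every fat set has $\mathfrak c$ ends: proof of Theorem 1

The family $\mathcal M$ has been arbitrary so far. Now we choose it so that every $\emptyset$-fat set contains an infinite $M_y$. For this we need that fat sets have many ends.

**Lemma 12.** If $S\subseteq R_s$ is $s$-fat and $\gamma<\mathfrak b$, there is $\delta\in E$, $\delta>\gamma$, such that $S\cap R_{s^\frown\delta}$ is $(s^\frown\delta)$-fat.

**Proof.** Let $\beta^0=\gamma$. Given $\beta^i<\mathfrak b$, the set $S\setminus R_{s,\beta^i}$ is still $s$-fat, since $R_{s,\beta^i}$ is $s$-thin. Taking one point of it from each of infinitely many $s$-columns, we get an infinite $s$-thin subset. By Lemma 4(c) and (b) there is $\beta^{i+1}$ with $\beta^i<\beta^{i+1}<\mathfrak b$ and $(S\cap R_{s,\beta^{i+1}})\setminus R_{s,\beta^i}$ infinite. Let $\delta=\sup_i\beta^i\in E$ and $t=s^\frown\delta$. The set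
$$P_i=(S\cap R_{s,\delta}\cap R_{s,\beta^{i+1}})\setminus R_{s,\beta^i}$$
is infinite, because $R_{s,\beta^{i+1}}\subseteq^*R_{s,\delta}$. By Lemma 5(b) it is, modulo a finite set, contained in finitely many $t$-columns, so $P_i\cap c_t^{-1}(n_i)$ is infinite for some $n_i$. For fixed $n$ we have $c_t^{-1}(n)\subseteq^*R_{s,\delta_n}\subseteq^*R_{s,\beta^i}$ for all large $i$, so $P_i\cap c_t^{-1}(n)$ is finite and $n_i\ne n$ for all large $i$. Hence the $n_i$ take infinitely many values, and infinitely many $t$-columns meet $S$ in an infinite set. $\square$

**Definition (end of a set).** $y\in E^\omega$ is an *end* of $S\subseteq D$ if $S\cap R_{y|k}$ is $(y|k)$-fat for all $k$.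

For instance, starting from $D$ itself, which is $\emptyset$-fat, repeated use of Lemma 12 yields an end of $D$.

**Lemma 13.** (a) Every $\emptyset$-fat $S$ has at least $\mathfrak c$ ends. (b) If $y$ is an end of $S$, there is an infinite $T\subseteq S$ with $T\to y$.

**Proof.** (a) If $S\cap R_s$ is $s$-fat, apply Lemma 12 twice, the second time with $\gamma$ equal to the first $\delta$. This gives two different $\delta\in E$ with $S\cap R_{s^\frown\delta}$ being $(s^\frown\delta)$-fat. Starting with $s=\emptyset$ we obtain a binary tree in $E^{<\omega}$, whose $2^\omega$ branches are distinct ends of $S$.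

(b) Choose distinct $p_k\in S\cap R_{y|k}$, which is possible as these sets are infinite, and let $T=\{p_k:k\in\omega\}$. Then $T\to y$ by (1). $\square$

**Proof of Theorem 1.** *Choice of $\mathcal M$.* Enumerate, possibly with repetitions, all $\emptyset$-fat subsets of $D$ as $\{S_\xi:\xi<\mathfrak c\}$. Recursively choose an end $y_\xi$ of $S_\xi$ with $y_\xi\notin\{y_\eta:\eta<\xi\}$; this is possible by Lemma 13(a), since fewer than $\mathfrak c$ ends have been used. By Lemma 13(b) choose an infinite $M_{y_\xi}\subseteq S_\xi$ with $M_{y_\xi}\to y_\xi$. Put $M_y=\emptyset$ for all other $y$, and let $X=X(\mathcal M)$.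

*Verification.* $X$ is countable, regular, and $T_1$, and $X^\omega$ is Fréchet by Corollary 11. Each $C_n$ is in $\mathcal I$ by Lemma 7(b), so it is a sequence converging to $\infty$; in particular $\infty$ is the unique non-isolated point. Let $S$ be a countably infinite subset of $X\setminus\{\infty\}=D$ with $S\cap C_n$ infinite for infinitely many $n$. Then $S$ is $\emptyset$-fat, so $S=S_\xi$ for some $\xi$, and the neighborhood $X\setminus M_{y_\xi}$ of $\infty$ misses the infinite subset $M_{y_\xi}$ of $S$. So $S$ does not converge to $\infty$. Thus $\{C_n:n\in\omega\}$ witnesses that $X$ is not $\alpha_3$ at $\infty$. $\square$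

## 13. Bisequential factors, uncountable powers, and finite sets

Part 1 of Theorem 2 was proved in Section 4, and its last clause is Theorem 1. We prove the other three parts.

**Proof of Theorem 2, part 2.** *The product with $B$.* Let $(x,b)\in\overline A$, $A\subseteq X^\omega\times B$. As in Corollary 11, there is an ultrafilter $v$ on $A$ converging to $(x,b)$, that is, containing the trace on $A$ of each neighborhood of $(x,b)$. Its image in $B$ converges to $b$; let $G_0\supseteq G_1\supseteq\cdots$ be members of this image such that each neighborhood of $b$ contains some $G_k$. Let $H_k$ be the set of $a\in A$ whose $B$-coordinate is in $G_k$. These are decreasing members of $v$. Let $\pi_m$ be the $m$-th $X$-coordinate. Proposition 8 gives $a_k\in H_k$ converging to $x$ in all $X$-coordinates. Their $B$-coordinates lie in $G_k$, so they converge to $b$. Hence $a_k\to(x,b)$.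

*Bisequential spaces are $\alpha_3$.* Let $S_n\to x$ for $n\in\omega$. The plan is to average ultrafilters living on the $S_n$. Choose a nonprincipal ultrafilter $q_n\ni S_n$ on the space for each $n$, and a nonprincipal ultrafilter $p$ on $\omega$. Then
$$\mathcal U=\{Z:\{n:Z\in q_n\}\in p\}$$
is an ultrafilter. Every neighborhood of $x$ contains almost all of $S_n$, so it lies in every $q_n$; hence $\mathcal U$ converges to $x$. Take $G_k\in\mathcal U$ as in the definition of bisequential. For each $k$ the set $\{n:G_k\in q_n\}$ is in $p$, hence infinite, so we can choose $n_0<n_1<\cdots$ with $G_k\in q_{n_k}$. Then $G_k\cap S_{n_k}\in q_{n_k}$ is infinite. Let $S=\bigcup_k(G_k\cap S_{n_k})$. If $U$ is a neighborhood of $x$, say $U\supseteq G_k$, then $U$ contains $G_j\cap S_{n_j}$ for all $j\ge k$ and almost all points of $\bigcup_{j<k}S_{n_j}$. So $S\to x$, and $S\cap S_{n_k}$ is infinite for all $k$. Since the space of Theorem 1 is not $\alpha_3$, it is not bisequential. $\square$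

**Proof of Theorem 2, part 3.** Let $p\ne q$ be in $Y$. Let $A$ be the set of functions in $\{p,q\}^{\omega_1}\subseteq Y^{\omega_1}$ that take the value $q$ only finitely often. A basic neighborhood of the constant function $q$ restricts finitely many coordinates, so it contains a member of $A$; thus the constant function $q$ is in $\overline A$. Given a sequence of members of $A$, only countably many coordinates are ones at which some member takes the value $q$. So there is a coordinate in $\omega_1$ at which all members have value $p$. The set of functions whose value there lies in $Y\setminus\{p\}$ is a neighborhood of the constant function $q$ containing no member of the sequence. So the sequence does not converge to it. $\square$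

**Proof of Theorem 2, part 4.** Let $S_n=\{s_{n,k}:k\in\omega\}\to x$, with one-to-one enumerations. We choose finite sets that contain one point from each of $S_1,\dots,S_j$ and a point of $S_0$ that remembers $j$. Let $\mathcal P$ be the family of all sets
$$\{s_{0,j}\}\cup\{s_{m,k_m}:1\le m\le j\},\qquad j\ge1,\ k_m\in\omega.$$
Given a neighborhood $U$ of $x$, choose $j\ge1$ with $s_{0,j}\in U$ and then $k_m$ with $s_{m,k_m}\in U$; so $U$ contains a member of $\mathcal P$. Let $p_i\in\mathcal P$, with parameters $j_i$ and $k^i_m$, be such that each neighborhood of $x$ contains almost all $p_i$. Then $s_{0,j_i}\to x$ as $i\to\infty$. Since $s_{0,j}\ne x$ for each $j$, each value $j$ occurs as $j_i$ only finitely often, so $j_i\to\infty$. Hence for each $m\ge1$ the point $s_{m,k^i_m}$ is defined for almost all $i$, and these points converge to $x$; being different from $x$, they take infinitely many values. Let $S=\bigcup_ip_i\subseteq Y\setminus\{x\}$. Each neighborhood of $x$ contains almost all of the finite sets $p_i$, so $S\to x$, and $S\cap S_m$ is infinite for all $m\ge0$. So $Y$ is $\alpha_2$ at $x$.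

As $\alpha_2$ implies $\alpha_3$ at a point, and the space of Theorem 1 is not $\alpha_3$ at $\infty$, that space is not Fréchet for finite sets at $\infty$. $\square$
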